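# Dominating the Two Classes of a Vertex Partition

## 1. Graphs that split into stars

An adversary splits the vertex set of a graph into two classes. We must buy one set of vertices that dominates the first class and another set that dominates the second. The two sets may use any vertices of the graph, and a vertex used in both is paid for twice. How much can the adversary make us pay, as a fraction of the number of vertices, if all degrees are at least $\delta$?

All graphs are finite and simple. Write $N[v]$ for the closed neighborhood of $v$, that is, $v$ together with its neighbors, and $N[X]=\bigcup_{x\in X}N[x]$.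

**Definition (domination).** A set $D\subseteq V(G)$ *dominates* $X\subseteq V(G)$ if every $x\in X$ lies in $D$ or has a neighbor in $D$; equivalently, $D\cap N[x]\neq\emptyset$ for every $x\in X$. The minimum size of such a $D$ is $\gamma_G(X)$.

The dominating vertices need not lie in $X$: in the path $abc$ we have $\gamma(\{a,c\})=1$, because of $b$.

**Definition (the parameter $f$).**
$$f(G)=\max\{\gamma_G(V_1)+\gamma_G(V_2): V_1\cup V_2=V(G),\ V_1\cap V_2=\emptyset\}.$$

For example, let $G=C_5$ with vertices $1,\dots,5$ in cyclic order, $V_1=\{1,2,4\}$ and $V_2=\{3,5\}$. A closed neighborhood consists of three consecutive vertices, so no single vertex dominates $V_1$; vertex $4$ dominates $V_2$. The sum is at least $2+1=3$, so $f(C_5)\ge 3$.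

One tool is used throughout. Suppose $V(G)$ is partitioned into the vertex sets of subgraphs $F_1,F_2,\dots$ of $G$. The union of sets dominating $V_i\cap V(F_j)$ in $F_j$ dominates $V_i$ in $G$, so
$$\gamma_G(V_i)\le\sum_j\gamma_{F_j}(V_i\cap V(F_j)),\qquad\text{hence}\qquad f(G)\le\sum_j f(F_j). \tag{1}$$
We call this *subadditivity*, and $\gamma_{F_j}(V_1\cap V(F_j))+\gamma_{F_j}(V_2\cap V(F_j))$ the *cost* of the piece $F_j$. Call a graph with a vertex adjacent to all its other vertices a *star* (further edges are allowed). A star costs at most $2$, since its center dominates each class. A single vertex costs $1$.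

**Proposition 1 (the easy case).** If $V(G)$ can be partitioned into vertex sets of stars, each with at least $\delta+1$ vertices, then $f(G)\le\frac{2}{\delta+1}|V(G)|$.

**Proof.** There are at most $|V(G)|/(\delta+1)$ stars, and each costs at most $2$. Apply (1). $\blacksquare$

The proposition applies to $K_{\delta+1}$, and to $C_6$ with $\delta=2$. Now compare it with the following conjecture, from "Domination in Partitioned Graphs" (https://www.dmgt.uz.zgora.pl/publish/pdf.php?doi=1169). "Minimum valency" means minimum degree.

**Conjecture.** For any graph $G$ with minimum valency $\delta(G)=\delta\le5$,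
$$f(G)\le\begin{cases}\frac{4}{\delta+3}|V(G)|&\text{for }\delta\equiv1\pmod 4,\\[2pt] \frac{4}{\delta+4}|V(G)|&\text{for }\delta\not\equiv1\pmod4.\end{cases}$$

For $\delta=1,2,3,4,5$ the conjectured constants are $1,\frac23,\frac47,\frac12,\frac12$. It is known that for every $\delta>0$ some graph of minimum valency $\delta$ has $f$ at least as large as the corresponding expression. The constants of Proposition 1 are $1,\frac23,\frac12,\frac25,\frac13$, never larger than the conjectured ones. So the conjecture holds for every graph that splits into stars on at least $\delta+1$ vertices. For $\delta=1$ it holds for every graph, since $\gamma_G(V_i)\le|V_i|$ gives $f(G)\le|V(G)|$; this is attained by $K_2$, split into two single vertices.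

What changes in general is that no such partition need exist. Already for $\delta=2$, the cycle $C_5$ splits at best into a star on three vertices and an edge, and the resulting bound $2+2=4$ exceeds $\frac23\cdot5=\frac{10}3$. So we must ask whether the loss comes from the method or from the graph. The answer depends on $\delta$.

**Theorem 2.** If $\delta(G)\ge2$, then $f(G)\le\frac23|V(G)|$. So the conjecture is true for $\delta=2$ (as it is for $\delta=1$).

**Theorem 3.** (a) There is a cubic graph on $10$ vertices with $f\ge6>\frac47\cdot10$. (b) There is a $4$-regular graph on $15$ vertices with $f\ge8>\frac48\cdot15$. So the conjecture is false for $\delta=3$ and for $\delta=4$.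

**Theorem 4.** If $A\subseteq V(G)$ and every vertex of $A$ has degree at least $3$ in $G$, then
$$5\gamma_G(A)\le|A|+|N[A]|.$$
Hence $f(G)\le\frac35|V(G)|$ whenever $\delta(G)\ge3$, and by Theorem 3(a) the constant $\frac35$ is best possible for $\delta=3$: $\max\{f(G)/|V(G)|:\delta(G)=3\}=\frac35$.

The case $\delta=5$ is not settled here.

## 2. Minimum degree two: hubs, loops and a 3-coloring

This section proves Theorem 2. Its constant is attained: splitting $K_3$ into two nonempty classes gives $2=\frac23\cdot3$.

**Lemma 5 (contraction).** Let $v_0v_1v_2v_3v_4$ be a path in $G$ with $v_0\neq v_4$, $v_0v_4\notin E(G)$ and $\deg v_1=\deg v_2=\deg v_3=2$. Let $G'=G-\{v_1,v_2,v_3\}+v_0v_4$. Then $f(G)\le f(G')+2$.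

**Proof.** Take a partition $V_1,V_2$ of $V(G)$, and for each $i$ a minimum set $D_i'$ dominating $V_i\cap V(G')$ in $G'$. We add one vertex to $D_i'$ so that the result dominates $V_i$ in $G$.

If $v_0\in D_i'$ and $v_4\notin D_i'$, add $v_3$. Only $v_4$ could have relied on the new edge, and now $v_3$ dominates it; $v_0$ dominates $v_1$, and $v_3$ dominates $v_2,v_3$. If $v_4\in D_i'$ and $v_0\notin D_i'$, add $v_1$, symmetrically. If both or neither of $v_0,v_4$ lie in $D_i'$, no vertex needs the new edge to be dominated; add $v_2$, which dominates $v_1,v_2,v_3$. $\square$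

Degrees of surviving vertices do not change in Lemma 5, so $\delta(G')\ge2$ if $\delta(G)\ge2$.

**Step 1: a smallest counterexample.** *The purpose is to gain structure for free.* Suppose Theorem 2 fails. Take a counterexample $G$ with $n=|V(G)|$ minimum and, subject to that, $|E(G)|$ minimum, and fix a partition with $\gamma_G(V_1)+\gamma_G(V_2)>\frac{2n}3$.

Since $f$ is additive over components, $G$ is connected. If an edge joined two vertices of degree at least $3$, deleting it would keep the minimum degree at least $2$ and would not decrease $f$, giving a counterexample with fewer edges. So the set $B$ of vertices of degree at least $3$, which we call *hubs*, is independent.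

Any reduction to a smaller graph with minimum degree at least $2$ on $n-3$ vertices at a price of $2$ is a contradiction, because $\frac23(n-3)+2=\frac23n$. In particular Lemma 5 can never be applied to $G$.

**Step 2: $G$ is not a cycle.** *The purpose is to make sure there are hubs.*

* If $G=C_n$ with $n\ge6$, Lemma 5 applies to five consecutive vertices, a contradiction.
* $f(C_3)\le2=\frac23\cdot 3$, since $C_3$ is a star.
* $f(C_4)\le2\le\frac83$: any three vertices of $C_4$ form a path, whose middle vertex dominates them, so any at most three vertices are dominated by one vertex; and if one class is everything, the sum is $2+0$.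
* $f(C_5)\le3\le\frac{10}3$: one class has at most two vertices, which are adjacent or have a common neighbor, so at most one vertex dominates it; the other class needs at most two, since two vertices dominate $C_5$.

As $G$ is connected, has minimum degree at least $2$ and is not a cycle, $B\neq\emptyset$.

**Step 3: the paths between hubs are short.** *The purpose is to describe $G-B$.* All vertices outside $B$ have degree exactly $2$. A component of $G-B$ that is a cycle would be a component of $G$ without hubs, which is impossible. So the components of $G-B$ are paths $w_1\cdots w_j$, where $w_1$ is adjacent to a hub $u$ and $w_j$ to a hub $u'$ (if $j=1$, these are the two different neighbors of $w_1$). Inner vertices have no hub neighbor. If $u=u'$, call the path a *loop* at $u$; then $j\ge2$.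

*Non-loops have $j\le2$.* If $j=3$, delete $w_1,w_2,w_3$. The distinct hubs $u,u'$ lose one neighbor each, so the minimum degree stays at least $2$; the deleted vertices form a star of cost at most $2$. This contradicts minimality. If $j\ge4$, apply Lemma 5 to $u\,w_1w_2w_3w_4$. Indeed $u$ and $w_4$ are not adjacent: the neighbors of $w_4$ are $w_3$ and either $w_5$ or, if $j=4$, the hub $u'\neq u$.

*Loops have $j\le4$.* If $j\ge5$, apply Lemma 5 to $w_1w_2w_3w_4w_5$; here $w_1$ and $w_5$ are not adjacent, since the neighbors of $w_1$ are $u$ and $w_2$.

**Step 4: cutting $G$ into pieces.** *The purpose is to set up subadditivity.* Let $L$ be the set of hubs that have a loop, and $B^\circ=B\setminus L$. Call the vertices of non-loop paths *items*. An item is adjacent to two distinct hubs (if $j=1$) or to exactly one hub (if $j=2$). Every neighbor of a hub $u\in B^\circ$ is an item: it is not a hub, and a vertex of a loop is adjacent to no hub other than the one carrying that loop.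

Let $F$ consist of $B^\circ$ and all items adjacent to $B^\circ$. Each remaining item is adjacent to a hub in $L$; assign it to one such hub. For each $u\in L$ there is a piece consisting of $u$, all loops at $u$ and the items assigned to $u$. These pieces and $F$ partition $V(G)$. We show that each costs at most $\frac23$ of its order. By (1) this gives $\gamma_G(V_1)+\gamma_G(V_2)\le\frac23n$, the contradiction that proves the theorem.

**Step 5: the piece at $u\in L$.** *The purpose is to handle loops.* Select one loop at $u$. Deal with the other loops as follows. For $j=2$, treat both vertices as pendants at $u$, meaning vertices that we use only as neighbors of $u$. For $j=3$, split off $w_1w_2w_3$ as a star. For $j=4$, split off the star $w_1w_2w_3$ and treat $w_4$ as a pendant at $u$. Each star split off has $3$ vertices and costs at most $2$. What remains is the cycle formed by $u$ and the selected loop, with $k\ge0$ pendants at $u$ (assigned items included).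

* $j=2$: a star at $u$, cost $\le2\le\frac23(3+k)$.
* $j=3$, $k=0$: $f(C_4)\le2\le\frac83$.
* $j=3$, $k\ge1$: a star at $u$ and the single vertex $w_2$, cost $\le3\le\frac{10}{3}\le\frac23(4+k)$.
* $j=4$, $k=0$: $f(C_5)\le3\le\frac{10}3$.
* $j=4$, $k\ge1$: the stars $\{w_1,w_2,w_3\}$ and $\{u,w_4\}\cup\{\text{pendants}\}$, cost $\le4\le\frac23(5+k)$.

**Step 6: the piece $F$, first attempt.** *The purpose is to see how much must be saved.* The sensible choice is to use all of $B^\circ$ for both classes: it dominates $F$, at cost $2|B^\circ|$. Let $m$ be the number of items of $F$ adjacent to two hubs of $B^\circ$ (*internal* items) and $p$ the number adjacent to exactly one (*pendant* items). For $u\in B^\circ$ let $d(u)=\deg_G(u)\ge3$, and let $\pi(u)$ be the number of pendant items at $u$. Counting edges at $B^\circ$ gives $\sum d=2m+p$ and $\sum\pi=p$, so $m+p=\frac12\sum(d+\pi)$ and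
$$\tfrac23|F|=\tfrac23(|B^\circ|+m+p)=\sum_{u\in B^\circ}\Big(\tfrac23+\tfrac{d(u)+\pi(u)}3\Big)\ \ge\ 2|B^\circ|-\tfrac13|S^*|, \tag{2}$$
where $S^*=\{u\in B^\circ:d(u)=3,\ \pi(u)=0\}$. Indeed the summand is $\frac53$ on $S^*$, and elsewhere $d+\pi\ge4$, so it is at least $2$. Thus the attempt fails by exactly $\frac13$ per hub of $S^*$ when equality holds in (2). The subdivision of $K_4$ shows this: $n=10$ and $2|B|=8>\frac{20}3$. We must save a third of $S^*$.

**Step 7: saving a third of $S^*$.** *The purpose is to leave some hubs out of one of the two sets.* A hub in $V_2$ need not itself be dominated when we dominate $V_1$. So from the set for $V_1$ we can remove hubs of $S^*\cap V_2$, provided no item of $V_1$ loses both its hubs.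

Let $Q_2$ be the simple graph on $S^*\cap V_2$ in which two hubs are adjacent if they have a common neighbor that is an item in $V_1$. Its maximum degree is at most $3$. Brooks' theorem says that a connected graph of maximum degree at most $3$ other than $K_4$ is $3$-colorable. So we must exclude a component $K_4$. Suppose there is one. Each of its four hubs has degree $3$ and is joined by three different items to the other three. So these four hubs and six items have no further neighbors, they form a component of $G$, and they are all of $G$. Then $V_2$ is the set of the four hubs and $V_1$ the set of the six items. Any three hubs dominate all items, and two items joining disjoint pairs dominate all hubs. So $\gamma_G(V_1)+\gamma_G(V_2)\le3+2=5<\frac{20}3$, contradicting the choice of the partition.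

Hence $Q_2$ is $3$-colorable and has an independent set $I_2$ with $|I_2|\ge\frac13|S^*\cap V_2|$. Exchanging $V_1$ and $V_2$ gives $I_1\subseteq S^*\cap V_1$ with $|I_1|\ge\frac13|S^*\cap V_1|$ such that no item of $V_2$ has both its neighbors in $I_1$.

The set $B^\circ\setminus I_2$ dominates $V_1\cap V(F)$. It contains the hubs of $V_1\cap B^\circ$. An internal item of $V_1$ does not have both hubs in $I_2$. A pendant item is attached to a hub with $\pi>0$, which is not in $S^*$. Likewise $B^\circ\setminus I_1$ dominates $V_2\cap V(F)$. So $F$ costs at most $2|B^\circ|-\frac13|S^*|\le\frac23|F|$ by (2). $\blacksquare$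

## 3. Ten vertices of degree three, fifteen of degree four

For $\delta=3$ and $\delta=4$ the conjecture fails. The lower bounds all use one device: if the sets $N[X]$ and $N[Y]$ are disjoint, then the vertices that help $X$ do not help $Y$, so $\gamma(X\cup Y)=\gamma(X)+\gamma(Y)$.

**Proof of Theorem 3(a).** Let $V_1=\{a_0,\dots,a_4\}$, $V_2=\{b_0,\dots,b_4\}$, with edges
$$a_0b_1,a_0b_2,a_0b_3;\quad b_0a_1,b_0a_2,b_0a_3;\quad a_4b_4;$$
$$a_1a_3,a_1a_4,a_2a_3,a_2a_4;\quad b_1b_3,b_1b_4,b_2b_3,b_2b_4.$$
The closed neighborhoods of $V_1$ are
$$N[a_0]=\{a_0,b_1,b_2,b_3\},\quad N[a_1]=\{a_1,b_0,a_3,a_4\},\quad N[a_2]=\{a_2,b_0,a_3,a_4\},$$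
$$N[a_3]=\{a_3,b_0,a_1,a_2\},\quad N[a_4]=\{a_4,a_1,a_2,b_4\},$$
and those of $V_2$ arise by exchanging $a$ and $b$. So $G$ is cubic.

One vertex of $N[a_0]$ must be chosen. The vertices that dominate something in $\{a_1,\dots,a_4\}$ are $a_1,\dots,a_4,b_0,b_4$, none of them in $N[a_0]$. None of these dominates all of $a_1,\dots,a_4$: $a_1$ misses $a_2$, $a_2$ misses $a_1$, $a_3$ misses $a_4$, $a_4$ misses $a_3$, $b_0$ misses $a_4$, and $b_4$ misses $a_1$. So $\gamma_G(V_1)\ge1+2=3$. By symmetry $\gamma_G(V_2)\ge3$, and $f(G)\ge6>\frac{40}7$. $\blacksquare$

**Proof of Theorem 3(b).** Let $V_1=\{a_1,\dots,a_7\}$, $V_2=\{b_1,\dots,b_8\}$, with edges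

* inside $V_1$: $a_1a_2,a_2a_3,a_3a_4,a_4a_1$ and $a_5a_6$;
* inside $V_2$: $b_1b_3,b_3b_4,b_4b_2$ and $b_5b_6,b_6b_7,b_7b_8,b_8b_5$;
* across: $b_1$ to $a_2,a_3,a_4$; $b_2$ to $a_1,a_3,a_4$; $b_3$ to $a_1,a_2$; $b_4$ to $a_5,a_7$; $b_5$ to $a_5,a_7$; $b_6$ to $a_6,a_7$; $b_7$ to $a_6,a_7$; $b_8$ to $a_5,a_6$.

The closed neighborhoods all have five elements, so $G$ is $4$-regular:
$$N[a_1]=\{a_1,a_2,a_4,b_2,b_3\},\quad N[a_2]=\{a_2,a_1,a_3,b_1,b_3\},\quad N[a_3]=\{a_3,a_2,a_4,b_1,b_2\},$$
$$N[a_4]=\{a_4,a_1,a_3,b_1,b_2\},\quad N[a_5]=\{a_5,a_6,b_4,b_5,b_8\},\quad N[a_6]=\{a_6,a_5,b_6,b_7,b_8\},$$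
$$N[a_7]=\{a_7,b_4,b_5,b_6,b_7\},\quad N[b_1]=\{b_1,b_3,a_2,a_3,a_4\},\quad N[b_2]=\{b_2,b_4,a_1,a_3,a_4\},$$
$$N[b_3]=\{b_3,b_1,b_4,a_1,a_2\},\quad N[b_4]=\{b_4,b_2,b_3,a_5,a_7\},\quad N[b_5]=\{b_5,b_6,b_8,a_5,a_7\},$$
$$N[b_6]=\{b_6,b_5,b_7,a_6,a_7\},\quad N[b_7]=\{b_7,b_6,b_8,a_6,a_7\},\quad N[b_8]=\{b_8,b_5,b_7,a_5,a_6\}.$$

*$\gamma_G(V_1)\ge4$.* The set $N[a_1]\cup\dots\cup N[a_4]=\{a_1,\dots,a_4,b_1,b_2,b_3\}$ must contain at least two chosen vertices, because $N[a_1]\cap N[a_3]=\{a_2,a_4,b_2\}$ and $N[a_2]\cap N[a_4]=\{a_1,a_3,b_1\}$ are disjoint, so no one vertex lies in all four. The set $N[a_5]\cup N[a_6]\cup N[a_7]=\{a_5,a_6,a_7,b_4,\dots,b_8\}$ must contain at least two, because $N[a_5]\cap N[a_6]=\{a_5,a_6,b_8\}$ is disjoint from $N[a_7]$. The two sets are disjoint.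

*$\gamma_G(V_2)\ge4$.* The set $N[b_1]\cup N[b_2]\cup N[b_3]=\{b_1,\dots,b_4,a_1,\dots,a_4\}$ must contain at least two, because $N[b_1]\cap N[b_2]=\{a_3,a_4\}$ is disjoint from $N[b_3]$. The set $N[b_5]\cup\dots\cup N[b_8]=\{b_5,\dots,b_8,a_5,a_6,a_7\}$ must contain at least two, because $N[b_5]\cap N[b_6]\cap N[b_7]=\{b_6,a_7\}$ is disjoint from $N[b_8]$. The two sets are disjoint.

So $f(G)\ge8>7.5=\frac48\cdot15$. $\blacksquare$

Both $\gamma_G$ and $|V|$ add up over disjoint copies, so there are infinitely many counterexamples for each of $\delta=3,4$.

## 4. A one-sided inequality for degree three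

How much larger than $\frac35$ can the ratio be for $\delta=3$? Theorem 4 says: not at all. It speaks of one set $A$ only, and this suffices. If $\delta(G)\ge3$ and $n=|V(G)|$, then
$$5\big(\gamma_G(V_1)+\gamma_G(V_2)\big)\le|V_1|+|V_2|+|N[V_1]|+|N[V_2]|\le n+2n=3n .$$
So we must prove $5\gamma_G(A)\le|A|+|N[A]|$ when every vertex of $A$ has degree at least $3$.

The inequality is tight for $A$ equal to the center of $K_{1,3}$, where it reads $5\le1+4$. In the graph of Theorem 3(a) with $A=V_1$ we have $N[A]=V(G)$, so the right side is $5+10=15$ and the inequality gives $\gamma_G(V_1)\le3$; since $\gamma_G(V_1)\ge3$, it is tight there too.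

A natural first attempt forgets the graph and keeps only the hypergraph of the sets $N[a]$, $a\in A$. A *transversal* of a hypergraph is a set of vertices meeting every edge, and $\tau$ denotes the least size of one; here $\tau=\gamma_G(A)$. After shrinking edges to size $4$ one would like $5\tau\le|V|+|E|$ for every $4$-uniform hypergraph. This is false. Take as edges the seven complements of the lines of the Fano plane, which are $4$-sets of its seven points. Any two points lie on a common line, so they miss its complement; hence $\tau\ge3$, while $|V|+|E|=14<15$. So the proof must use that the sets come from a graph, in particular that $a\in N[a]$ and that adjacency is symmetric.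

Write $C(w)=N[w]\cap A$ for the set of vertices of $A$ that $w$ dominates. Then $w\in N[A]$ if and only if $C(w)\neq\emptyset$.

## 5. When every vertex dominates at most two: matchings

If every $C(w)$ has at most two elements, we save by choosing disjoint pairs, and domination becomes a matching problem. In a *multigraph* we allow parallel edges but no edges from a vertex to itself. The letter $e$ counts edges with multiplicity, and $\nu$ is the matching number, which is that of the underlying simple graph.

**Lemma 6.** Let $X\subseteq V(G)$ be such that every $a\in X$ has degree exactly $3$ and $|N[w]\cap X|\le2$ for every vertex $w$. Let $M$ be the multigraph on $X$ with one edge for each $w$ with $|N[w]\cap X|=2$, joining the two elements of $N[w]\cap X$; let $e=|E(M)|$ and $\nu=\nu(M)$. Then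

1. $\deg_M(a)\le4$ for all $a\in X$, and $|N[X]|=4|X|-e$;
2. $\gamma_G(X)\le|X|-\nu$;
3. any three vertices of $X$ span at most $5$ edges of $M$.

**Proof.** Each $a\in X$ lies in exactly four of the sets $N[w]\cap X$, namely those with $w\in N[a]$. So $\deg_M(a)\le4$, and $\sum_w|N[w]\cap X|=4|X|$. Exactly $e$ of these sets have two elements, so $4|X|-2e$ have one element, and the number of nonempty ones is $|N[X]|=4|X|-2e+e$. This is part 1.

For part 2, take a maximum matching. For each of its edges choose a vertex $w$ with $N[w]\cap X$ equal to that edge, and add every unmatched vertex itself. This uses $\nu+(|X|-2\nu)$ vertices.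

For part 3, let $C\subseteq X$ have three elements. By part 1 the degree sum inside $C$ is at most $12$, so $C$ spans at most $6$ edges. If it spans $6$, then for every $a\in C$ all four sets $N[w]\cap X$ with $w\in N[a]$ are $2$-subsets of $C$. Take $w=a$: the set $N[a]\cap X$ consists of $a$ and one more vertex of $C$, so $a$ has exactly one $G$-neighbor in $C$. Then $G[C]$ is $1$-regular on three vertices, which is impossible. $\square$

By parts 1 and 2, the inequality $5\gamma_G(X)\le|X|+|N[X]|$ follows if $5|X|-5\nu\le5|X|-e$, that is, if
$$\sigma:=5\nu-e\ge0 .$$
A triangle with all edges doubled has maximum degree $4$, $\nu=1$ and $e=6$, so $\sigma=-1$. This is the only local obstruction, and part 3 excludes it. To see this we need the structure of maximum matchings.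

**Definition (factor-critical).** A graph is *factor-critical* if deleting any one vertex leaves a graph with a perfect matching. It then has an odd number of vertices. Examples: a single vertex, a triangle, $C_5$. A matching missing exactly one vertex is *near-perfect*.

**Gallai–Edmonds theorem.** Let $M$ be a graph. Let $D_0$ be the set of vertices missed by at least one maximum matching, $S$ the set of vertices outside $D_0$ with a neighbor in $D_0$, and $R$ the set of all other vertices. Then every component of $M[D_0]$ is factor-critical. Every maximum matching consists of a perfect matching of $M[R]$, a near-perfect matching of each component of $M[D_0]$, and edges matching all vertices of $S$ to vertices in distinct components of $M[D_0]$.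

For the star $K_{1,3}$, $D_0$ is the set of leaves, $S$ the center, $R=\emptyset$. By definition no edge joins $D_0$ and $R$. We apply the theorem to the underlying simple graph of our multigraph. It gives, with $C$ running over the components of $M[D_0]$,
$$\nu=|S|+\frac{|R|}2+\sum_C\frac{|C|-1}2. \tag{3}$$
Every edge of $M$ touches $S$ or lies inside $R$ or inside one $C$, so $e\le\sum_{s\in S}\deg_M s+e(R)+\sum_Ce(C)$ and
$$\sigma\ \ge\ \sum_{s\in S}(5-\deg_Ms)+\Big(\frac{5|R|}2-e(R)\Big)+\sum_C\Big(\frac{5(|C|-1)}2-e(C)\Big). \tag{4}$$

In the situation of Lemma 6 every term is nonnegative. The first terms are at least $1$. Since $e(R)\le2|R|$, so is the second. For $|C|=2k+1$ we have $e(C)\le4k+2$, so the last term is at least $5k-4k-2=k-2$, which is nonnegative for $k\ge2$. For $k=0$ it is $0$. For $k=1$ it is at least $5-5=0$ by part 3. So $\sigma\ge0$, and Theorem 4 holds for such sets. What changes if some vertex dominates three or more elements of $A$?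

## 6. Triples cost one unit too much

It is best to think of an account. Each chosen vertex costs $5$. When we choose a set $D$ that dominates $A_0\subseteq A$ and remove $A_0$ from $A$, we earn $|A_0|$ plus the number of $w\in N[A]$ with $C(w)\subseteq A_0$, since these leave $N[A]$; we call such $w$ *closed* by $A_0$. If the earnings cover the costs, we can argue by induction. A vertex $w$ with $|C(w)|\ge4$ pays for itself: it earns $4+1$. A vertex $b$ with $|C(b)|=3$ earns $3$, plus $1$ for closing itself. If it closes a second vertex it pays for itself; otherwise one unit is missing.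

So the natural approach is: choose vertices $b_1,\dots,b_t$ whose triples $C(b_i)$ are disjoint, as many as possible, and treat the rest by matchings as in Section 5. The debt is $t$, and only $\sigma$ and some extra closed vertices are available to pay it. Here is an example where this fails.

**Example.** For $i=1,2,3$ take vertices $x_i,x_i',a_i$ in $A$, one vertex $b$ adjacent to $x_1,x_2,x_3$, edges $x_ix_i'$, vertices $w_i$ adjacent to $x_i$ and $a_i$, and two private neighbors of degree $1$ for each $x_i'$ and each $a_i$. All nine vertices of $A$ have degree $3$, and $|N[A]|=9+1+3+12=25$, so $|A|+|N[A]|=34$ and Theorem 4 demands $\gamma(A)\le6$. The only triple is $C(b)=\{x_1,x_2,x_3\}$, and it closes only $b$, since $C(x_i)=\{x_i,x_i'\}$ and $C(w_i)=\{x_i,a_i\}$. After choosing $b$, the six vertices $x_i',a_i$ remain, and no vertex dominates two of them. So the approach uses $7$ vertices, and $35>34$. In fact $x_1,x_2,x_3,a_1,a_2,a_3$ dominate $A$.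

The example also shows the remedy. Each $x_i'$ remains as a single vertex and costs one choice anyway. If we choose its neighbor $x_i$ instead of $x_i'$, we dominate $x_i'$ and get $x_i$ for free. Since this happens for all three $x_i$, we need not buy $b$ at all. The proof shows that in a smallest counterexample every element of a triple has such a partner, and that each triple finds its missing unit in one of three places: a further closed vertex, the slack $\sigma$, or a choice of $b_i$ that is not needed.

## 7. What a smallest counterexample looks like

We start the proof of Theorem 4. Suppose it fails, and take a counterexample $(G,A)$ with $|A|$ minimum and, subject to that, $|E(G)|$ minimum. Then $A\neq\emptyset$. The account of Section 6 becomes the following rule.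

**(R)** *If $D$ is a set of $k\ge1$ vertices dominating $A_0\subseteq A$, and $r=|\{w\in N[A]:C(w)\subseteq A_0\}|$, then $|A_0|+r<5k$.*

**Proof of (R).** If $A_0=\emptyset$, then $r=0$, since $C(w)\neq\emptyset$ for $w\in N[A]$. Let $A_0\ne\emptyset$. A vertex $w\in N[A]$ lies outside $N[A\setminus A_0]$ exactly when $C(w)\subseteq A_0$, so $|N[A\setminus A_0]|=|N[A]|-r$. By minimality of $|A|$ the theorem holds for $(G,A\setminus A_0)$. Adding $D$ to an optimal set for $A\setminus A_0$ gives
$$5\gamma_G(A)\le5k+|A|-|A_0|+|N[A]|-r .$$
If $|A_0|+r\ge5k$, then $(G,A)$ is not a counterexample. $\square$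

**Step 1: $|C(w)|\le3$ for all $w$.** *The purpose is to bound the sets $C(w)$.* If $|C(w)|\ge4$, take $D=\{w\}$ and $A_0=C(w)$ in (R). Since $w$ itself counts in $r$, $|A_0|+r\ge5$, a contradiction.

**Step 2: every $a\in A$ has degree exactly $3$.** *The purpose is to get $|N[a]|=4$.* If an edge could be deleted with all degrees in $A$ still at least $3$, then $\gamma(A)$ would not decrease and $|N[A]|$ would not increase, so we would have a counterexample with fewer edges. Hence every edge has an end in $A$ of degree exactly $3$. If $a\in A$ had degree at least $4$, then for each edge at $a$ the other end would be such a vertex, so all neighbors of $a$ would be in $A$ and $|C(a)|\ge5$, contradicting Step 1.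

**Step 3: a triple closes only its own vertex.** *The purpose is to record when exactly one unit is missing.*

**(∗)** *If $|C(b)|=3$, there is no $w\neq b$ in $N[A]$ with $C(w)\subseteq C(b)$.*

Otherwise (R) with $D=\{b\}$, $A_0=C(b)$ gives $|A_0|+r\ge3+2=5$.

**Step 4: every component of $G[A]$ is $K_1$ or $K_2$.** *The purpose is to prepare partners.* The degree of $x\in A$ in $G[A]$ is $|C(x)|-1\le2$, so the components of $G[A]$ are paths and cycles. Suppose $x$ has two neighbors $y,z$ in $A$, so $C(x)=\{x,y,z\}$. If $y$ has degree $1$ in $G[A]$, then $C(y)=\{x,y\}\subseteq C(x)$, contradicting (∗). This rules out paths on at least three vertices. Let $c_1c_2\cdots c_k$ be a cycle component.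

* $k=3$: $C(c_1)=C(c_2)$ has three elements, contradicting (∗).
* $k=5$: let $D=\{c_1,c_3\}$, which dominates $A_0=\{c_1,\dots,c_5\}$. All five $C(c_i)$ lie in $A_0$, so $|A_0|+r\ge5+5=10$, contradicting (R).
* $k\ge6$: let $D=\{c_2,c_5\}$, which dominates $A_0=\{c_1,\dots,c_6\}$. The sets $C(c_2),\dots,C(c_5)$ lie in $A_0$, so $|A_0|+r\ge6+4=10$, contradicting (R).
* $k=4$: let $K=\{c_1,\dots,c_4\}$. Each $c_i$ has a third neighbor $b_i\notin A$. Suppose first that some $C(b_i)\not\subseteq K$, say for $i=4$. Let $D=\{c_2,b_4\}$ and $A_0=K\cup C(b_4)$. Here $c_2$ dominates $c_1,c_2,c_3$, and $b_4$ dominates $C(b_4)\ni c_4$. Then $|A_0|\ge5$, and $c_1,\dots,c_4,b_4$ count in $r$, so $|A_0|+r\ge10$, a contradiction. Otherwise all $C(b_i)\subseteq K$. At least two of the $b_i$ are distinct, since a common one would have $|C|=4$. Let $D=\{c_1,c_3\}$ and $A_0=K$. The four $c_i$ and at least two of the $b_i$ count in $r$, so $|A_0|+r\ge4+4+2=10$, a contradiction.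

**Step 5: partners.** *The purpose is to give each element of a triple a neighbor in $A$ outside the triple.* Let $|C(b)|=3$. By Step 4, vertices of $A$ have $|C|\le2$, so $b\notin A$. Let $x\in C(b)$. If $x$ were isolated in $G[A]$, then $C(x)=\{x\}\subseteq C(b)$ with $x\neq b$, contradicting (∗). So the component of $x$ in $G[A]$ is a $K_2$; call its other vertex the *partner* $x'$ of $x$. Then
$$C(x)=C(x')=\{x,x'\}, \tag{5}$$
and $x'\notin C(b)$ by (∗). Distinct vertices have distinct partners.

## 8. Where each triple finds its missing unit

**Step 6: triples first, pairs afterwards.** *The purpose is to split $A$ into a part covered by triples and a part to which Lemma 6 applies.* Choose a maximal family $b_1,\dots,b_t$ ($t\ge0$) with $|C(b_i)|=3$ and the sets $T_i=C(b_i)$ pairwise disjoint. Let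
$$T=\bigcup_iT_i,\qquad A''=A\setminus T,\qquad C''(w)=C(w)\cap A''=N[w]\cap A''.$$
Then $|C''(w)|\le2$ for all $w$: we have $|C(w)|\le3$, and if $|C(w)|=3$, then $C(w)$ meets $T$ by maximality. So Lemma 6 applies to $X=A''$. Let $M,e,\nu$ be as there, and $\sigma=5\nu-e$. In particular
$$|N[A'']|=4|A''|-e. \tag{6}$$

By Step 5 every $x\in T$ has a partner. Let $v$ be the number of $x\in T$ whose partner is in $T$, and let $P\subseteq A''$ be the set of those partners of elements of $T$ that lie in $A''$. If $x'\in P$ is the partner of $x\in T$, then (5) gives $C''(x)=C''(x')=\{x'\}$. So two of the four sets $C''(w)$ containing $x'$ are singletons, and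
$$\deg_M(x')\le2\qquad\text{for } x'\in P. \tag{7}$$

Now count closed vertices. Those $w\in N[A]$ with $C(w)\subseteq T$ include the $t$ distinct vertices $b_1,\dots,b_t\notin A$, and the $v$ vertices $x\in T\subseteq A$ with partner in $T$, by (5). Since $w\in N[A]\setminus N[A'']$ exactly when $\emptyset\ne C(w)\subseteq T$,
$$|A|+|N[A]|\ \ge\ 3t+|A''|+|N[A'']|+t+v. \tag{8}$$

**Step 7: a lower bound for the slack.** *The purpose is to show that elements of $P$, having low degree, create slack in $\sigma$.* Apply Gallai–Edmonds to $M$, with $D_0,S,R$ as in Section 5. We estimate the terms of (4) using $\deg_M\le4$ and (7).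

* Each $s\in S$ contributes at least $1$, and at least $3$ if $s\in P$. In total $S$ contributes at least $|S|+|P\cap S|$.
* Summing degrees, $e(R)\le\frac12(4|R|-2|P\cap R|)=2|R|-|P\cap R|$. So the second term is at least $\frac{|R|}2+|P\cap R|\ge|P\cap R|$.
* Let $C$ be a component of $M[D_0]$, $|C|=2k+1$ and $m_C=|P\cap C|$. Likewise $e(C)\le2|C|-m_C=4k+2-m_C$, so its term is at least $k-2+m_C$. If $k\ge2$, this is at least $m_C$. If $k=1$ and $m_C\ge1$, it is at least $m_C-1$. If $k=1$ and $m_C=0$, then $e(C)\le5$ by Lemma 6, part 3, so the term is at least $0$. If $k=0$, the term is $0$, and $0\ge m_C-1$ as $m_C\le1$.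

Call $C$ *special* if $k\le1$ and $m_C\ge1$, and choose one element $p_C\in P\cap C$ in each special $C$. We have shown
$$\sigma\ \ge\ |S|+|P\cap(S\cup R)|+\sum_{C:\,k\ge2}m_C+\sum_{C\text{ special}}(m_C-1). \tag{9}$$
The right side minus $|S|$ is exactly the number of elements of $P$ that are not of the form $p_C$. So only the chosen $p_C$ create no slack of their own, and these are the ones that we shall be able to miss by a matching.

**Step 8: a dominating set that exploits unmatched partners.** *The purpose is to leave out the $b_i$ that are not needed.* Fix a maximum matching $\mu$ of $M$ such that every special $C$ not matched to $S$ has exactly $p_C$ as its unmatched vertex. It exists: take any maximum matching; in such a component it misses one vertex, and since $C$ is factor-critical we may replace the matching inside $C$ by one missing $p_C$.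

Call $T_i$ *free* if each of its three elements $x$ has partner $x'=p_C$ for some special $C$ not matched to $S$. Let $F$ be the number of free $T_i$. Let $D$ consist of

* $b_i$ for each non-free $T_i$;
* for each edge of $\mu$, a vertex $w$ with $C''(w)$ equal to that edge;
* for each $a\in A''$ unmatched by $\mu$: if $a=p_C$ for a special $C$ not matched to $S$, the vertex $x\in T$ whose partner is $a$; otherwise $a$ itself.

Then $D$ dominates $A$. The matched vertices of $A''$ are dominated by the vertices $w$, and the unmatched ones by themselves or by their neighbor $x$. A non-free $T_i$ is dominated by $b_i$. If $T_i$ is free and $x\in T_i$, then $x'=p_C$ is unmatched with $C$ not matched to $S$, so $x\in D$. Hence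
$$\gamma_G(A)\le|D|\le(t-F)+\nu+(|A''|-2\nu)=t-F+|A''|-\nu. \tag{10}$$

In the example of Section 6, the multigraph $M$ has no edges, so $S=R=\emptyset$ and all components are single vertices. The special ones are $\{x_1'\},\{x_2'\},\{x_3'\}$, the triple $C(b)$ is free, and $D=\{x_1,x_2,x_3,a_1,a_2,a_3\}$.

**Step 9: $t\le\sigma+v+F$.** *The purpose is to find the missing unit of every non-free triple.* Charge each non-free $T_i$ as follows.

* If some $x\in T_i$ has its partner in $T$, charge $T_i$ to such an $x$. It is counted in $v$.
* Otherwise all three partners lie in $P$. If some $x\in T_i$ has a partner $x'\in P$ not of the form $p_C$, charge $T_i$ to $x'$. It is counted in the right side of (9) minus $|S|$.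
* Otherwise all three partners are of the form $p_C$. As $T_i$ is not free, one of these $C$ is matched by $\mu$ to some $s\in S$. Charge $T_i$ to $s$, counted by the term $|S|$ of (9).

Different $T_i$ get different charges: the $T_i$ are disjoint, distinct vertices have distinct partners, each special $C$ has only one $p_C$, and distinct components are matched to distinct $s$. So $t-F\le v+\sigma$.

**Step 10: balancing the account.** *The purpose is to reach the contradiction.* By (6) and $5\nu=e+\sigma$,
$$5|A''|-5\nu=|A''|+(4|A''|-e)-\sigma=|A''|+|N[A'']|-\sigma .$$
With (10), then (8), then Step 9,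
$$5\gamma_G(A)\le5(t-F)+|A''|+|N[A'']|-\sigma\le|A|+|N[A]|+t-5F-\sigma-v\le|A|+|N[A]|-4F\le|A|+|N[A]|.$$
So $(G,A)$ is not a counterexample. This contradiction proves the inequality of Theorem 4. The bound $f(G)\le\frac35|V(G)|$ follows as in Section 4, and the graph of Theorem 3(a) has $\delta=3$ and $f\ge6=\frac35\cdot10$, so $\frac35$ is attained. $\blacksquare$

## 9. Bounds for minimum degree four and five

For larger degrees we can use the hypergraph view. Let $H$ be the hypergraph with vertex set $V(G)\times\{1,2\}$ and edges $N[v]\times\{i\}$ for $v\in V_i$. A transversal of $H$ is a set dominating $V_1$ together with a set dominating $V_2$, so $\tau(H)=\gamma_G(V_1)+\gamma_G(V_2)$. With $n=|V(G)|$, $H$ has $2n$ vertices and $n$ edges, each of size at least $\delta+1$. Shrinking the edges to a common size $k\le\delta+1$ cannot decrease $\tau$, and deleting repeated edges does not change it. The theorem of Chvátal and McDiarmid (*Small transversals in hypergraphs*, Combinatorica 12 (1992) 19–26) states that a $k$-uniform hypergraph satisfies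
$$\tau(H)\le\frac{|V(H)|+\lfloor k/2\rfloor\,|E(H)|}{\lfloor 3k/2\rfloor}.$$
For $\delta\ge4$ and $k=5$ this gives $f(G)\le\frac{2n+2n}7=\frac47n$. For $\delta\ge5$ and $k=6$ it gives $f(G)\le\frac{2n+3n}9=\frac59n$. For $\delta=3$ and $k=4$ it would give only $\frac{2n+2n}{6}=\frac23n$, compared with $\frac35n$ from Theorem 4.

Together with Theorem 3(b), the best constant for $\delta=4$ lies in $[\frac8{15},\frac47]$. Together with the known lower bound quoted with the conjecture, the best constant for $\delta=5$ lies in $[\frac12,\frac59]$. Whether the conjectured value $\frac12$ is correct for $\delta=5$ is not decided here.
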